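\title{A subquadratic curvature-free bound for the lengths of geodesics between two points}

\begin{abstract}
We prove that any two points of a closed connected Riemannian manifold of dimension $n\ge 2$ and diameter $d$ are joined, for every $k\ge1$, by at least $k$ distinct geodesics of length at most $10^{11}nk^{3/2}d$. The bound $4nk^2d$ is known, and it was conjectured that, at least for $n>3$, no curvature-free bound grows more slowly than quadratically in $k$. Our result disproves this conjecture. The proof is a dichotomy for simply connected manifolds. If all loops of length at most $3d$ contract through loops of length at most $Jd$, Lusternik--Schnirelmann theory gives $k$ geodesics of length at most $8nkJd$. If not, products of short loops form a local group of at least quadratic growth, and this gives at least $10^{-17}J^2$ geodesics of length at most $Jd$.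
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem and the results}

Let $M$ be a closed connected Riemannian manifold of dimension $n$ and diameter $d$, and let $p,q\in M$ be two points, not necessarily distinct. A \emph{geodesic from $p$ to $q$} is a constant-speed geodesic $\gamma:[0,1]\to M$ with $\gamma(0)=p$ and $\gamma(1)=q$. Two geodesics are distinct if they are distinct as maps. Thus for $p=q$ the constant geodesic is counted, and a geodesic loop, its reverse and its iterates all count separately. We ask how long the $k$ shortest geodesics from $p$ to $q$ can be. Lengths and the diameter scale in the same way, so the natural form of a bound that makes no assumption on the curvature is a multiple of $d$.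

\begin{definition}\label{def:adm}
A function $f(n,\cdot):\mathbb Z_{>0}\to(0,\infty)$ is \emph{admissible in dimension $n$} if for every closed connected Riemannian $n$-manifold $M$ of diameter $d$, all $p,q\in M$ and every $k\ge1$ there are at least $k$ distinct geodesics from $p$ to $q$ of length at most $f(n,k)\,d$.
\end{definition}

For $k=1$ a minimizing geodesic has length at most $d$. Round spheres show that an admissible function grows at least linearly.

\begin{example}\label{ex:sphere}
Let $M=S^n$, $n\ge2$, be the unit sphere, so $d=\pi$, and let $\operatorname{dist}(p,q)=\theta\in(0,\pi)$. All geodesics from $p$ to $q$ run along the great circle through $p$ and $q$, and their lengths are $\theta+2\pi j$ and $2\pi-\theta+2\pi j$, $j\ge0$. In increasing order, the $k$-th length is $\theta+(k-1)\pi$ for odd $k$ and $k\pi-\theta$ for even $k$. In both cases it exceeds $(k-1)d$. Hence every admissible function satisfies $f(n,k)>k-1$ for all $k$.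
\end{example}

In the other direction, it is known that $f(n,k)=4nk^2$ is admissible. In \cite{LG} it is conjectured that in general there is no curvature-free bound $f(n,k)d$ with $f$ growing more slowly than a quadratic function of $k$; this is expected there at least in all dimensions $n>3$. We read ``more slowly than quadratic'' as $f(n,k)=o(k^2)$, so that the conjecture asserts: \emph{for $n>3$, no function with $f(n,k)/k^2\to0$ as $k\to\infty$ is admissible in dimension $n$.} We show that this is false in every dimension.

\begin{theorem}\label{thm:A}
For every $n\ge2$ there is a function $f(n,\cdot)$ with $f(n,k)/k^2\to0$ as $k\to\infty$ that is admissible in dimension $n$.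
\end{theorem}

\begin{theorem}\label{thm:B}
For every $n\ge2$ the function $f(n,k)=10^{11}\,n\,k^{3/2}$ is admissible in dimension $n$.
\end{theorem}

Theorem~\ref{thm:B} contains Theorem~\ref{thm:A}. We nevertheless prove Theorem~\ref{thm:A} separately, because once the common tools are in place its proof takes a page and isolates the reason why the quadratic bound is not optimal. By Example~\ref{ex:sphere} and Theorem~\ref{thm:B}, the optimal exponent of $k$ lies in $[1,3/2]$. We do not determine it.

\subsection{The method}\label{sub:method}

A covering argument (Section~\ref{sec:cover}) reduces the problem to simply connected $M$, and we rescale so that $d=1$. Call a loop at $p$ \emph{short} if its length is at most $3$. For a parameter $J\ge 3$ consider the condition $(\mathrm C_J)$: every short loop contracts through loops based at $p$ of length at most $J$.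

\emph{If $(\mathrm C_J)$ holds,} then every $m$-parameter family of paths from $p$ to $q$ can be deformed into a family of paths of length about $2(m+1)J$. A cohomology class of the path space with nonzero powers then gives, by the Lusternik--Schnirelmann min-max argument, $k$ geodesics of length at most $8nkJ$ (Section~\ref{sec:LS}).

\emph{If $(\mathrm C_J)$ fails,} then the spaces of paths of bounded length are disconnected, and each component contains a geodesic, namely a minimizer of the energy. To count components we multiply short loops and ask which products can be deformed into each other through loops of length at most a given level $T<J$ (Section~\ref{sec:words}).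

Suppose that the second alternative yields $cJ^\alpha$ geodesics of length at most $J$. Choosing $J$ so that $cJ^\alpha=k$, we obtain in either case $k$ geodesics of length of order $nk^{1+1/\alpha}$. Products of short loops modulo deformation at level $T$ resemble a ball in a finitely generated group, and the failure of $(\mathrm C_J)$ makes this group look infinite at scales below $J$. Balls in an infinite group grow at least linearly, and balls in $\mathbb Z$ grow exactly linearly. The count that comes for free is therefore $\alpha=1$, it gives the exponent $2$, and from this point of view a quadratic bound looks like the end of the road.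

The new point is that simple connectivity can be used a second time. The short loops, with the relations among triples of short loops that hold at the fixed level $10$, admit no nontrivial homomorphism to any group (Lemma~\ref{lem:rep}). In particular the products of short loops cannot look like $\mathbb Z$. A finiteness argument turns this into a superlinear count and proves Theorem~\ref{thm:A} (Section~\ref{sec:soft}). A finer argument, modeled on the growth of groups, gives $\alpha=2$ and proves Theorem~\ref{thm:B} (Section~\ref{sec:quad}). The recurring technical difficulty is that deformation at level $T$ is not compatible with multiplication: each multiplication raises the level, while the null-homotopies supplied by simple connectivity are of uncontrolled size. The arguments are arranged so that these losses never accumulate.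

\section{Reduction to simply connected manifolds}\label{sec:cover}

A large fundamental group produces many short geodesics by itself, and a small one costs only a controlled factor in the diameter of the universal cover.

\begin{proposition}\label{prop:cover}
Let $n\ge2$, and let $\varphi:\mathbb Z_{>0}\to(0,\infty)$ be such that in every closed simply connected Riemannian $n$-manifold of diameter $1$ any two points are joined, for every $k$, by at least $k$ geodesics of length at most $\varphi(k)$. Then
\[
f(n,k)=\max\Big(2k,\ \max_{1\le m\le k}2m\,\varphi(\lceil k/m\rceil)\Big)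
\]
is admissible in dimension $n$. Moreover:
\begin{itemize}
\item[(a)] if $\varphi(k)/k^2\to0$, then $f(n,k)/k^2\to0$;
\item[(b)] if $\varphi(k)=Ck^{3/2}$ with $C\ge1$, then $f(n,k)\le6Ck^{3/2}$.
\end{itemize}
\end{proposition}

\begin{proof}
Let $M$ have diameter $d$, let $\tilde M\to M$ be the universal cover with the lifted (complete) metric, and fix a lift $\tilde p$ of $p$. Projection is a length-preserving bijection from the geodesics that join $\tilde p$ to some lift of $q$ onto the geodesics from $p$ to $q$. Every point of $\tilde M$ lies within distance $d$ of a lift of $q$: lift a minimizing geodesic from its projection to $q$. Let $\varepsilon>0$ and $j\ge1$, and suppose that a minimizing geodesic of length at least $(2d+\varepsilon)(j-1)$ starts at $x\in\tilde M$. The closed $d$-balls about $j$ points on it with spacing $2d+\varepsilon$, the first being $x$, are pairwise disjoint, and each contains a lift of $q$. Hence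
\begin{equation}\label{eq:lifts}
\text{at least $j$ lifts of $q$ lie within distance $(2d+\varepsilon)(j-1)+d$ of $x$.}
\end{equation}
Let $m=|\pi_1(M)|\le\infty$, which is the number of lifts of $q$.

Suppose $m>k$. If all lifts of $q$ lie within $2kd$ of $\tilde p$, there are more than $k$ of them. Otherwise a minimizing geodesic of length greater than $2kd$ starts at $\tilde p$, and \eqref{eq:lifts} with $j=k$ and $\varepsilon=d/k$ gives $k$ lifts within $2kd$. Minimizing geodesics to these lifts project to $k$ geodesics from $p$ to $q$ of length at most $2kd$.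

Suppose $m\le k$. Then $\tilde M$ is closed and simply connected; let $D$ be its diameter. Apply \eqref{eq:lifts} to a minimizing geodesic of length $D$ with $j=\lfloor D/(2d+\varepsilon)\rfloor+1$. This gives $m\ge j>D/(2d+\varepsilon)$ for every $\varepsilon>0$, so $D\le2md$. By the hypothesis, rescaled, $\tilde p$ is joined to each of the $m$ lifts of $q$ by $\lceil k/m\rceil$ geodesics of length at most $\varphi(\lceil k/m\rceil)D$. Together these project to at least $k$ geodesics of length at most $2m\varphi(\lceil k/m\rceil)d$.

For (a) and (b) use $\lceil k/m\rceil\le2k/m$ for $m\le k$. In (a) write $\varphi(j)=j^2\eta(j)$, where $\eta\to0$ and so $\eta$ is bounded. Then $2m\varphi(\lceil k/m\rceil)\le 8k^2\eta(\lceil k/m\rceil)/m$. This is at most $8k^{3/2}\sup\eta$ if $m\ge\sqrt k$, and at most $8k^2\sup_{j\ge\sqrt k}\eta(j)$ if $m<\sqrt k$. Both bounds are $o(k^2)$ and independent of $m$. In (b), $2mC(2k/m)^{3/2}=2^{5/2}Cm^{-1/2}k^{3/2}\le6Ck^{3/2}$, and $2k\le 6Ck^{3/2}$.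
\end{proof}

\emph{From now on $M$ is a closed simply connected Riemannian manifold of dimension $n\ge2$ and diameter $1$, and $p,q\in M$ are fixed.} We write $\iota$ for the injectivity radius of $M$. It enters auxiliary constructions only, never an estimate.

\section{Homotopies of bounded length}\label{sec:prelim}

\subsection{The relation $\sim_T$}

A \emph{path} is a Lipschitz map $[0,1]\to M$, and $L$ denotes length. We write $\alpha\beta$ for $\alpha$ followed by $\beta$, $\alpha^{-1}$ for the reverse path, and $1$ for the constant loop at $p$. For paths $\alpha,\beta$ with the same endpoints, $\alpha\sim_T\beta$ means that there is a Lipschitz homotopy $h:[0,1]^2\to M$ with fixed endpoints from $h_0=\alpha$ to $h_1=\beta$ such that $L(h_s)\le T$ for all $s$. We call $T$ the \emph{level}. The relation $\sim_T$ is an equivalence relation on paths of length at most $T$, it becomes weaker as $T$ grows, and $\alpha\sim_T\beta$ implies $\alpha^{-1}\sim_T\beta^{-1}$. A chain $\alpha\sim_S\beta\sim_{S'}\gamma$ gives $\alpha\sim_{\max(S,S')}\gamma$.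

Parametrization does not matter. If $\phi:[0,1]\to[0,1]$ is a nondecreasing Lipschitz surjection, then $\alpha\circ((1-s)\,\mathrm{id}+s\phi)$ shows $\alpha\sim_{L(\alpha)}\alpha\circ\phi$. Every path has the form $\alpha_0\circ\phi$ with $\alpha_0$ of constant speed ($\phi$ is normalized arc length), so we may pass to constant speed and may bracket concatenations as we like. Two rules are used throughout.
\begin{itemize}
\item[(R1)] \emph{Context.} If $\alpha\sim_T\alpha'$, then $\gamma\alpha\delta\sim_{T+L(\gamma)+L(\delta)}\gamma\alpha'\delta$.
\item[(R2)] \emph{Cancellation.} $\delta\gamma\gamma^{-1}\delta'\sim_T\delta\delta'$ for $T=L(\delta\gamma\gamma^{-1}\delta')$; shrink $\gamma$ to $\gamma|[0,s]$.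
\end{itemize}
Thus cancellation costs only the length of the longer path, while (R1) raises the level by the length of the context.

\subsection{Broken geodesics}\label{sub:model}

To find geodesics we use the standard finite-dimensional model of the path space. Given $c>0$, choose $N\ge2$ with $c/\sqrt N<\iota/2$. Let $\mathbb B$ be the open subset of $M^{N-1}$ consisting of the $x=(x_1,\dots,x_{N-1})$ with $\operatorname{dist}(x_{i-1},x_i)<\iota$ for $1\le i\le N$, where $x_0=p$ and $x_N=q$. Put
\[
E(x)=N\sum_{i=1}^N\operatorname{dist}(x_{i-1},x_i)^2,\qquad Q_a=\{x\in\mathbb B: E(x)\le a^2\}.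
\]
The function $E$ is smooth on $\mathbb B$. For $a\le c$ the set $Q_a$ is compact, because on it $\operatorname{dist}(x_{i-1},x_i)\le c/\sqrt N<\iota/2$. Let $\gamma_x$ be the path with $\gamma_x(i/N)=x_i$ that is a minimizing geodesic of constant speed on each $[\frac{i-1}N,\frac iN]$. It depends continuously on $x$, the map $(x,t)\mapsto\gamma_x(t)$ is Lipschitz on $Q_c\times[0,1]$, and $L(\gamma_x)\le E(x)^{1/2}$ by the Cauchy--Schwarz inequality. By the first variation formula the $x_i$-component of $\nabla E$ is $2\big(\dot\gamma_x(\frac iN-)-\dot\gamma_x(\frac iN+)\big)$. So $x$ is a critical point of $E$ if and only if $\gamma_x$ is a geodesic from $p$ to $q$, and then $E(x)=L(\gamma_x)^2$. We call this \emph{the model with constant $c$}.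

\emph{Straightening.} Let $\alpha$ be a $\Lambda$-Lipschitz path and $\Lambda/N<\iota/2$. For $s\in[0,1]$ replace each $\alpha|[\frac{i-1}N,\frac{i-1+s}N]$ by the minimizing geodesic of constant speed with the same endpoints. This deforms $\alpha$, with fixed endpoints and without increasing length, into the broken geodesic with vertices $\alpha(i/N)$, and the deformation depends continuously on $\alpha$ among $\Lambda$-Lipschitz paths. It is Lipschitz in $(s,t)$. Indeed, on the replaced part it equals $G(y,y',\lambda)=\exp_y(\lambda\exp_y^{-1}y')$ with $y=\alpha(\frac{i-1}N)$, $y'=\alpha(\frac{i-1+s}N)$, $\lambda=(Nt-i+1)/s\in[0,1]$; here $G$ is smooth, $|\partial_\lambda G|=\operatorname{dist}(y,y')\le\Lambda s/N$, $|\partial_s\lambda|\le1/s$ and $|\partial_t\lambda|=N/s$.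

The next lemma converts components into geodesics. The gap between $\ell$ and $T$ makes the number of classes finite.

\begin{lemma}\label{lem:classes}
Let $\ell<T$. The number of $\sim_T$-classes of paths from $p$ to $q$ that contain a path of length at most $\ell$ is finite, and it is at most the number of geodesics from $p$ to $q$ of length at most $\ell$.
\end{lemma}

\begin{proof}
Use the model with constant $T$. Let $\alpha$ have constant speed and $L(\alpha)\le\ell$. The point $x=(\alpha(i/N))_i$ satisfies $\operatorname{dist}(x_{i-1},x_i)\le\ell/N$, so $x\in Q_\ell$, and straightening gives $\alpha\sim_\ell\gamma_x$. Two points $x,x'$ in one component of the open manifold $\{E<T^2\}$ are joined by a smooth curve in it, so $\gamma_x\sim_T\gamma_{x'}$. Therefore the components of $\{E<T^2\}$ that meet $Q_\ell$ map onto the classes in question. These components are open and disjoint and cover the compact set $Q_\ell$, so there are finitely many. Each of them contains a connected component $\mathcal C$ of $Q_\ell$. On the compact set $\mathcal C$ the function $E$ attains its minimum, and there $\nabla E=0$: otherwise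 the negative gradient curve would stay in $Q_\ell$, hence in $\mathcal C$, and decrease $E$. So each of these components contains a geodesic of length at most $\ell$.
\end{proof}

We also need to turn a bound on lengths into a bound on speeds, continuously in families. Passing to constant speed is delicate where lengths degenerate, so we allow a small loss $\varepsilon$.

\begin{lemma}\label{lem:reg}
Let $Y$ be a compact polyhedron and $h:Y\times[0,1]\to M$ a continuous map such that the paths $h_y$ have a common Lipschitz constant and $L(h_y)\le\ell$. Let $\varepsilon>0$. Then $h$ is homotopic, with all endpoints $h_y(0),h_y(1)$ fixed, to a map $h'$ such that every $h'_y$ is $(\ell+\varepsilon)$-Lipschitz. If $h$ is Lipschitz, so is $h'$. If $h_y$ is constant, so is $h'_y$.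
\end{lemma}

\begin{proof}
For large $N$ straighten all $h_y$ to the broken geodesics with vertices $h_y(i/N)$ and side lengths $\ell_i(y)$, where $\sum_j\ell_j(y)\le\ell$. Put $\kappa=\varepsilon/N$ and reparametrize so that the $i$-th side takes the time $(\ell_i+\kappa)/(\sum_j\ell_j+N\kappa)$; interpolating linearly between these times and the times $1/N$ gives a homotopy. The times are bounded below and depend continuously on $y$, in a Lipschitz way if $h$ is Lipschitz. The speed on the $i$-th side is $\ell_i(\sum_j\ell_j+N\kappa)/(\ell_i+\kappa)\le\ell+\varepsilon$.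
\end{proof}

\section{When short loops contract}\label{sec:LS}

In the notation of Section~\ref{sec:prelim}, condition $(\mathrm C_J)$ says that $\sigma\sim_J1$ for every short loop $\sigma$ at $p$. Let $\Omega_{p,q}$ be the space of continuous maps $[0,1]\to M$ from $p$ to $q$ with the topology of uniform convergence. The goal of this section is the following.

\begin{proposition}\label{prop:LS}
If $(\mathrm C_J)$ holds, $J\ge3$, then for every $k\ge1$ there are at least $k$ geodesics from $p$ to $q$ of length at most $8nkJ$.
\end{proposition}

\subsection{Coning a path to the base point}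

Every point of a path $c$ can be joined to $p$ by a minimizing geodesic of length at most $1$, but not continuously along $c$. Condition $(\mathrm C_J)$ repairs the discontinuities at the price of length $J$.

\begin{lemma}\label{lem:cone}
Assume $(\mathrm C_J)$. For every path $c$ with $c(0)=p$ there is a Lipschitz map $P:[0,1]^2\to M$ with $P(t,0)=c(t)$, $P(t,1)=p$, $P(0,s)=p$, such that each $P(t,\cdot)$ is $(J+3)$-Lipschitz.
\end{lemma}

\begin{proof}
Choose $0=t_0<\dots<t_N=1$ such that $c_i=c|[t_{i-1},t_i]$ has length at most $\frac12$. Let $\tau_0$ be constant and let $\tau_i$ be a minimizing geodesic from $c(t_i)$ to $p$. The loop $\tau_i^{-1}c_i^{-1}\tau_{i-1}$ has length at most $2.5$, so it is $\sim_J1$. By (R2) and (R1),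
\[
c_i^{-1}\tau_{i-1}\sim_{3.5}\tau_i\,(\tau_i^{-1}c_i^{-1}\tau_{i-1})\sim_{J+1}\tau_i .
\]
Let $Q^i_s$, $s\in[0,1]$, be a Lipschitz homotopy through paths of length at most $J+1$, parametrized so that $Q^i_0$ is $c_i^{-1}$ on $[0,\frac12]$ and $\tau_{i-1}$ on $[\frac12,1]$, while $Q^i_1$ is constant on $[0,\frac12]$ and $\tau_i$ on $[\frac12,1]$. The paths $Q^i_s$ all start at $c(t_i)$, and we need time to perform the homotopy while the starting point moves. So we let an auxiliary point run ahead along $c_i$ at double speed and perform $Q^i$ in the second half of $[t_{i-1},t_i]$. Let $m_i$ be the midpoint of this interval and define paths $h_a$ from $c(a)$ to $p$, with all pieces parametrized affinely.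
\begin{itemize}
\item For $a\in[t_{i-1},m_i]$ put $b=t_{i-1}+2(a-t_{i-1})\in[a,t_i]$. Let $h_a$ be $c|[a,b]$ on $[0,\frac13]$, then $(c|[t_{i-1},b])^{-1}$ on $[\frac13,\frac23]$, then $\tau_{i-1}$ on $[\frac23,1]$.
\item For $a\in[m_i,t_i]$ let $h_a$ be $c|[a,t_i]$ on $[0,\frac13]$, then $Q^i_s$ on $[\frac13,1]$, where $s=(a-m_i)/(t_i-m_i)$.
\end{itemize}
At $a=m_i$ both definitions give $c|[m_i,t_i]$, $c_i^{-1}$, $\tau_{i-1}$ on the three thirds. At $a=t_i$ the $i$-th and the $(i+1)$-st definition both give two constant thirds followed by $\tau_i$. So $h$ is Lipschitz on $[0,1]^2$, $h_0$ is constant, and $L(h_a)\le\frac12+(J+1)\le J+2$. Lemma~\ref{lem:reg} with $\varepsilon=1$ gives $P$.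
\end{proof}

\subsection{Shortening families of paths}

\begin{lemma}\label{lem:shorten}
Assume $(\mathrm C_J)$. Let $K$ be a finite simplicial complex of dimension $m$ and $f:K\to\Omega_{p,q}$ continuous. Then $f$ is homotopic to a map whose values are paths with a common Lipschitz constant and of length at most $2(m+1)(J+3)+1$.
\end{lemma}

Write $F(x,t)=f(x)(t)$. The idea is visible when $K$ is one very short edge $[v_0,v_1]$; see Figure~\ref{fig:stair}. Let $x=av_0+(1-a)v_1$. In the rectangle $K\times[0,1]$ replace the segment $\{x\}\times[0,1]$ by the staircase that goes up along $v_0$ to height $a$, crosses the edge, and goes up along $v_1$. The crossing has a short image. The two vertical pieces may have very long images, but they belong to the two vertex paths only, and these have cones $P_{v_0}$, $P_{v_1}$. Through its cone, $F(v_0,\cdot)|[0,a]$ is homotopic to $P_{v_0}(a,\cdot)^{-1}$, and $F(v_1,\cdot)|[a,1]$ is homotopic to $P_{v_1}(a,\cdot)P_{v_1}(1,\cdot)^{-1}$. The total length is at most $3(J+3)$ plus the crossing. One defect remains. For $a=1$, that is $x=v_0$, the new path still contains the excursion $P_{v_1}(1,\cdot)P_{v_1}(1,\cdot)^{-1}$,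 which depends on the edge, so the construction does not glue over $K$. The excursion into the cone of a vertex must be withdrawn as the time allotted to that vertex shrinks to zero. In the proof a depth function $\theta_v$ does this.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw (0,0) rectangle (2.4,3.2);
\draw[dashed] (0.96,0)--(0.96,3.2);
\draw[very thick,->] (0,0)--(0,1.92)--(2.4,1.92)--(2.4,3.2);
\node[below] at (0,0) {$v_0$};
\node[below] at (0.96,0) {$x$};
\node[below] at (2.4,0) {$v_1$};
\node[left] at (0,1.92) {$t=a$};
\node[above] at (1.7,0) {$p$};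
\node[above] at (1.2,3.2) {$q$};
\draw (5,0.3) rectangle (10.4,2.9);
\draw[very thick,->] (6.2,0.3)--(6.5,2.9)--(8.9,2.9)--(9.2,0.3);
\draw[dashed,thick] (6.2,0.42)--(9.2,0.42);
\node[below] at (7.7,0.3) {$F(v,\cdot)$};
\node[above] at (7.7,2.9) {$p$};
\node[left] at (5,1.6) {$p$};
\node[above] at (7.7,0.42) {$I_v(x)$};
\end{tikzpicture}
\caption{Shortening a family of paths. Left: over an edge $[v_0,v_1]$, the segment $\{x\}\times[0,1]$ (dashed) is replaced by a staircase that follows the vertex paths; the bottom and top sides map to $p$ and $q$. Right: in the domain of the cone $P_v$, the long piece of the vertex path $F(v,\cdot)$ over the time interval $I_v(x)$ (dashed) is replaced by the graph of the depth $\theta_v$, whose image goes to $p$, rests there, and returns.}\label{fig:stair}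
\end{figure}

\begin{proof}
Regard $K$ as a polyhedron in a Euclidean space.

\emph{Making $F$ Lipschitz.} Embed $M$ smoothly in some $\mathbb R^D$, with a smooth retraction $\operatorname{pr}$ of a tubular neighborhood onto $M$. Take a fine linear triangulation of $K\times[0,1]$ in which $K\times\{0\}$, $K\times\{1\}$ and all prisms $\Delta\times[0,1]$ over simplices $\Delta$ of $K$ are subcomplexes. Let $G$ be the piecewise linear map to $\mathbb R^D$ that agrees with $F$ at the vertices. Then $G=p$ on $K\times\{0\}$, $G=q$ on $K\times\{1\}$, and $G$ is uniformly close to $F$, so $\operatorname{pr}((1-s)F+sG)$ is a homotopy relative to $K\times\{0,1\}$ from $F$ to a map that is Lipschitz on each prism. We may therefore assume $\operatorname{dist}(F(x,t),F(x',t'))\le\Lambda(|x-x'|+|t-t'|)$ on each prism.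

\emph{Staircases.} Subdivide $K$ linearly so that all simplices have diameter at most $\eta$, where $\Lambda m\eta\le\frac14$, and order all vertices totally. For each vertex $v$ let $P_v$ be given by Lemma~\ref{lem:cone} for $c=F(v,\cdot)$, and let $\Lambda'$ be a common Lipschitz constant of the $P_v$. For $x\in K$ with barycentric coordinates $x_v$ put
\[
I_v(x)=\Big[\sum_{w<v}x_w,\ \sum_{w\le v}x_w\Big]\subset[0,1].
\]
These intervals tile $[0,1]$, their endpoints are continuous in $x$, and at most $m+1$ of them, those of the vertices of the simplex that contains $x$ in its interior, have positive length. Let $S_x$ be the step function equal to $v$ in the interior of $I_v(x)$; it has at most $m$ jumps, each of size at most $\eta$. Fix $\delta\in(0,\frac14)$, to be chosen last, let $z(t)=\min(\max(t,2\delta),1-2\delta)$, and define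
\begin{gather*}
\rho_t(x)=\frac1{2\delta}\int_{-\delta}^{\delta}S_x(z(t)+y)\,dy,\qquad
o_v(x,t)=\frac1{4\delta}\big|I_v(x)\cap[z(t)-2\delta,z(t)+2\delta]\big|,\\
\theta_v(x,t)=\min\big(1,\max(0,\,8\,o_v(x,t)-6)\big).
\end{gather*}
Here $t\mapsto(\rho_t(x),t)$ is the staircase with smoothed corners. These functions are continuous in $(x,t)$ and Lipschitz in $t$ uniformly in $x$, and $\rho_t(x)$ lies in every simplex that contains $x$. Let $U_v=\{\theta_v>0\}=\{o_v>\frac34\}\subset K\times[0,1]$. On $U_v$ the interval $I_v(x)$ misses less than $\delta$ of the window $[z-2\delta,z+2\delta]$, so it contains $[z-\delta,z+\delta]$, and $\rho_t(x)=v$. By continuity $\rho_t(x)=v$ on the closure $\overline{U_v}$; in particular these closures are pairwise disjoint. Let $Z$ be the closed complement of $\bigcup_vU_v$.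

\emph{The homotopies.} The formula $F((1-s)x+s\rho_t(x),t)$, $s\in[0,1]$, is a homotopy from $f$ to $f'(x)(t)=F(\rho_t(x),t)$. For $\mu\in[0,1]$ define $\Phi_\mu:K\times[0,2]\to M$ by
\[
\Phi_\mu(x,t)=\begin{cases}
P_v(t,\mu\theta_v(x,t)), & t\le1,\ (x,t)\in\overline{U_v},\\
F(\rho_t(x),t), & t\le1,\ (x,t)\in Z,\\
P_v(1,(2-t)\mu\theta_v(x,1)), & t\ge1,\ (x,1)\in\overline{U_v},\\
q, & t\ge1,\ (x,1)\in Z.
\end{cases}
\]
On $\overline{U_v}\cap Z$ we have $\theta_v=0$ and $\rho_t(x)=v$, so the first two lines agree because $P_v(t,0)=F(v,t)$; the last two agree because $P_v(1,0)=q$. Hence $\Phi$ is continuous in $(\mu,x,t)$. We have $\Phi_\mu(x,0)=p$ since $P_v(0,\cdot)=p=F(\cdot,0)$, and $\Phi_\mu(x,2)=q$. The map $\Phi_0$ is $f'$ followed by constant paths. So $f$ is homotopic to $\hat f(x)=\Phi_1(x,\cdot)$, rescaled to $[0,1]$.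

\emph{Length.} Fix $x$. The overlap of a sliding window with a fixed interval first increases and then decreases, so each $\theta_v(x,\cdot)$ is nondecreasing and then nonincreasing. Hence $\{t:\theta_v>0\}$ and $\{t:\theta_v=1\}$ are intervals, and $[0,2]$ is a finite union of closed intervals on each of which $\hat f(x)$ is given by one formula; thus $\hat f(x)$ is Lipschitz with a constant independent of $x$. If no jump of $S_x$ lies within $2\delta$ of $z(t)$, then some $o_v$ equals $1$, so $\theta_v=1$. Since $z(t)=t$ on $[2\delta,1-2\delta]$, the set $B_x$ of $t\in[0,1]$ at which no $\theta_v$ equals $1$ has measure at most $4m\delta+4\delta$. Outside $B_x$ the path rests at $p$.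

Where $\theta_v>0$, including the part $t\ge1$ if $(x,1)\in U_v$, the second argument of $P_v$ rises at most to $1$ and then falls at most to $0$, so its total variation is at most $2$. Since
\[
\operatorname{dist}\big(P_v(t,s),P_v(t',s')\big)\le\Lambda'|t-t'|+(J+3)|s-s'|,
\]
the at most $m+1$ vertices contribute together at most $2(m+1)(J+3)+\Lambda'|B_x|$. On the remaining times, which lie in $B_x$, the path is $F(\rho_t(x),t)$. The total variation of $t\mapsto\rho_t(x)$ is at most that of $S_x$, being an average of monotone reparametrizations of $S_x$, and so is at most $m\eta$. This part contributes at most $\Lambda(m\eta+|B_x|)\le\frac14+\Lambda|B_x|$. Choosing $\delta$ with $4(m+1)\delta(\Lambda+\Lambda')\le\frac34$ completes the proof.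
\end{proof}

\subsection{A cohomology class of infinite height}

The length in Lemma~\ref{lem:shorten} is linear in $m$. To get $k$ geodesics from a family of dimension $m=O(nk)$ we need a class of degree $O(n)$ all of whose powers are nonzero. We recall the following from rational homotopy theory \cite{FHT}. For a graded rational vector space $V$, let $\Lambda V$ be the free graded-commutative algebra on $V$: the tensor product of the polynomial algebra on the even-degree part and the exterior algebra on the odd-degree part. A simply connected space $X$ with finite-dimensional rational cohomology in each degree has a \emph{minimal Sullivan model} $(\Lambda V,\mathrm d)$: here $V^i\cong\operatorname{Hom}(\pi_i(X),\mathbb Q)$, so $V^i=0$ for $i\le1$; $\mathrm d$ is a derivation of degree $1$ with $\mathrm d^2=0$ and $\mathrm dV\subset\Lambda^{\ge2}V$ (sums of products of at least two generators); and $H(\Lambda V,\mathrm d)\cong H^*(X;\mathbb Q)$. Moreover $H^*(\Omega X;\mathbb Q)$ is the free graded-commutative algebra on the dual of $\pi_*(\Omega X)\otimes\mathbb Q$, and $\pi_{i-1}(\Omega X)=\pi_i(X)$.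

\begin{lemma}\label{lem:class}
There are an integer $h$ with $1\le h\le n-1$ and a class $\xi\in H^{2h}(\Omega_{p,q};\mathbb Q)$ with $\xi^i\ne0$ for all $i\ge0$.
\end{lemma}

\begin{proof}
Concatenation with a fixed path from $p$ to $q$ is a homotopy equivalence $\Omega M\simeq\Omega_{p,q}$. If $V^r\neq0$ for an odd $r$ with $3\le r\le2n-1$, then $H^*(\Omega M;\mathbb Q)$ has a polynomial generator $\xi$ of degree $2h=r-1$, and we are done. Since $M$ is closed and simply connected, hence orientable, $H^n(M;\mathbb Q)\ne0$. So there is a least $e$ with $V^e\ne0$, and $2\le e\le n$. If $e$ is odd, take $r=e$. If $e$ is even, let $0\ne x\in V^e$. Then $\mathrm dx=0$, because $\mathrm dx$ has degree $e+1$ while $\Lambda^{\ge2}V$ vanishes below degree $2e>e+1$. Let $j$ be least with $je>n$, so $je\le n+e\le2n$. The cocycle $x^j$ is nonzero in $\Lambda V$ as $x$ has even degree, and $H^{je}(M;\mathbb Q)=0$. Hence $x^j=\mathrm dy$ with $y\ne0$ of odd degree $je-1\le2n-1$. A monomial of odd degree contains a generator of odd degree $r$, and $r\le 2n-1$, $r\ge3$.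
\end{proof}

\subsection{The min-max argument}

\begin{proof}[Proof of Proposition~\ref{prop:LS}]
Let $i=k-1$ and $m=2hi\le(2n-2)(k-1)$.

\emph{A short family that detects $\xi^i$.} Since $H^m(\Omega_{p,q};\mathbb Q)$ is the dual of $H_m(\Omega_{p,q};\mathbb Q)$, there is a singular $m$-cycle, which we may take integral by clearing denominators, on which $\xi^i$ is nonzero. Gluing its simplices along faces and subdividing, we get a finite simplicial complex $K$ of dimension $m$ and a map $f:K\to\Omega_{p,q}$ with $f^*\xi^i\ne0$. By Lemmas~\ref{lem:shorten} and~\ref{lem:reg} we may assume that all paths $f(y)$ are $c$-Lipschitz, where $c=2(m+1)(J+3)+2$. Take the model with constant $c+1$. Sampling at the times $j/N$ gives a continuous $g:K\to Q_c$, and by straightening $y\mapsto\gamma_{g(y)}$ is homotopic to $f$. For open $O\subset\mathbb B$ let $\xi^j|_O$ be the pullback of $\xi^j$ under $x\mapsto\gamma_x$, and let $O_a=\{E<a\}$. Then $\xi^i|_{O_a}\ne0$, and hence $\xi^j|_{O_a}\ne0$ for $0\le j\le i$, whenever $c^2<a\le(c+1)^2$. Put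
\[
\kappa_j=\inf\{a\le(c+1)^2:\ \xi^j|_{O_a}\ne0\}\in[0,c^2],\qquad 0\le j\le i .
\]
Since vanishing passes to smaller open sets, $\xi^j|_{O_a}=0$ for $a<\kappa_j$ and $\xi^j|_{O_a}\ne0$ for $\kappa_j<a\le(c+1)^2$.

If some level $a\le c^2$ of $E$ carries infinitely many critical points, we have infinitely many geodesics of length at most $c$. So assume not, fix $j$, put $a=\kappa_j$, and let $Z$ be the finite, possibly empty, set of critical points at level $a$. We claim that $Z\neq\emptyset$ and that $\xi^{j+1}|_{O_{a+\epsilon}}=0$ for some $\epsilon>0$.

\emph{Deformation.} Give $\mathbb B$ the product metric. Choose $r>0$ so small that the open $2r$-balls about the points of $Z$ are disjoint, contractible and contained in $\mathbb B$. Let $U$ be their union, and let $V'\subset V\subset U$ be the unions of the closed balls of radii $r/2$ and $r$. For small $\epsilon_0>0$ with $a+\epsilon_0<(c+1)^2$, the compact set $\{|E-a|\le\epsilon_0\}\setminus\operatorname{int}V'$ contains no critical point, since otherwise a limit of critical points would be a point of $Z$ outside $\operatorname{int}V'$. So $|\nabla E|\ge b>0$ on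 this set. Choose $\epsilon<\epsilon_0$ with $2\epsilon/b<r/2$, and put $O=O_{a+\epsilon}$ and $A=O\setminus V$. Along the flow of $-\nabla E/|\nabla E|^2$ the function $E$ decreases at unit rate, and the speed is at most $1/b$ on that set. A flow line from $x\in A$ with $E(x)>a-\epsilon$ therefore reaches the level $a-\epsilon$ after length less than $2\epsilon/b<r/2$, before it can meet $V'$. Flowing $x\in A$ for the time $s\max(E(x)-a+\epsilon,0)$, $s\in[0,1]$, deforms $A$ inside $O$ into $O_{a-\epsilon/2}$, where $\xi^j$ vanishes. Hence $\xi^j|_A=0$.

\emph{Conclusion.} If $Z$ were empty, then $A=O$, contradicting $\xi^j|_O\ne0$. Next, $\xi|_{U\cap O}=0$, because $\xi$ has positive degree and the components of $U$ are contractible. The sets $A$ and $U\cap O$ are open and cover $O$. By the exact sequences of pairs, $\xi^j|_O$ lifts to $H^*(O,A)$ and $\xi|_O$ lifts to $H^*(O,U\cap O)$. The cup product of the lifts lies in $H^*(O,A\cup(U\cap O))=H^*(O,O)=0$ and maps to $\xi^{j+1}|_O$. This proves the claim.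

Thus $\kappa_0<\kappa_1<\dots<\kappa_i\le c^2$ are critical values, which gives $k$ geodesics of length at most $c$. Finally $m+1\le2nk-2n-2k+3\le2nk-1$, so $c\le(4nk-2)(J+3)+2\le4nk(J+3)\le8nkJ$.
\end{proof}

\section{Words in short loops}\label{sec:words}

\subsection{The alphabet and the counting function}

By Lemma~\ref{lem:classes} with $q=p$, $\ell=3$, $T=4$, there is a finite set $\mathcal A$ of short loops, closed under inversion, such that every short loop is $\sim_4$ to an element of $\mathcal A$. For each short loop $\sigma$ fix $\bar\sigma\in\mathcal A$ with $\sigma\sim_4\bar\sigma$, taking $\bar a=a$ for $a\in\mathcal A$. A \emph{word} is a finite sequence of elements (\emph{letters}) of $\mathcal A$, regarded also as the concatenated loop; the empty word $\emptyset$ is the loop $1$. We write $|w|$ for the number of letters, so $L(w)\le3|w|$. For $3r\le T$ let $V_r(T)$ be the number of $\sim_T$-classes of words with at most $r$ letters. It is finite, at least $1$, nondecreasing in $r$ and nonincreasing in $T$. We have no control over the size of $\mathcal A$, and need none. Replacing factors one at a time in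 contexts of length at most $6$, we get from (R1):
\begin{itemize}
\item[(R3)] If $\sigma_i\sim_4\sigma_i'$ are short loops, $i=1,2,3$, then $\sigma_1\sigma_2\sigma_3\sim_{10}\sigma_1'\sigma_2'\sigma_3'$.
\end{itemize}

\begin{lemma}\label{lem:words}
If $3r+1<T-1$, there are at least $V_r(T)$ geodesics from $p$ to $q$ of length at most $3r+1$.
\end{lemma}

\begin{proof}
Let $\kappa$ be a minimizing geodesic from $p$ to $q$, so $L(\kappa)\le1$. If $|v|,|w|\le r$ and $v\kappa\sim_{T-1}w\kappa$, then $v\sim_{3r+2}v\kappa\kappa^{-1}\sim_Tw\kappa\kappa^{-1}\sim_{3r+2}w$, so $v\sim_Tw$. Hence the paths $v\kappa$ represent at least $V_r(T)$ classes at level $T-1$. Apply Lemma~\ref{lem:classes} with $\ell=3r+1$.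
\end{proof}

\begin{example}\label{ex:k2}
The case $k=2$ shows the dichotomy in its simplest form. If $(\mathrm C_6)$ holds, Proposition~\ref{prop:LS} gives two geodesics of length at most $96n$. If it fails, some short loop $\sigma$ is not $\sim_6 1$, so $\bar\sigma\not\sim_6\emptyset$ and $V_1(6)\ge2$; Lemma~\ref{lem:words} gives two geodesics of length at most $4$. For larger $k$ one would like to use the powers of $\bar\sigma$, but nothing prevents $\bar\sigma^2$ from contracting at a low level. The words that replace the powers are found in Lemma~\ref{lem:geoword}.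
\end{example}

\subsection{Fine disks}\label{sub:disk}

Simple connectivity enters through the following construction, which writes the null-homotopy of a short loop as a finite, but uncontrolled, number of relations at level $7$ among short loops.

By compactness there is $r_0\in(0,0.01]$ such that for each $y\in M$ the map $\exp_y$ is a diffeomorphism from the $r_0$-ball of $T_yM$ onto $B(y,r_0)$ that, like its inverse, increases lengths of curves at most by the factor $\frac32$. Let $\sigma$ be a short loop. Extend it to a continuous map $g$ of a disk, and triangulate the disk as a simplicial complex so finely that the image of each triangle has diameter less than $r_0/10$, each boundary edge maps to an arc of $\sigma$ of length at most $r_0/10$, and the base point $*$ of the boundary circle is a vertex. For an oriented edge $xy$ let $g_{xy}$ be the corresponding arc of $\sigma^{\pm1}$ if $xy$ lies on the boundary circle, and otherwise the minimizing geodesic from $g(x)$ to $g(y)$. Then $g_{yx}=g_{xy}^{-1}$ and $L(g_{xy})\le r_0/10\le0.01$. For each vertex $x$ let the \emph{spoke} $\tau_x$ be a minimizing geodesic from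 $g(x)$ to $p$, with $\tau_*$ constant, and put
\[
e_{xy}=\tau_x^{-1}g_{xy}\tau_y ,
\]
a short loop of length at most $2.01$, with $e_{yx}=e_{xy}^{-1}$ up to parametrization. We claim that
\begin{equation}\label{eq:tri}
e_{xy}e_{yz}e_{zx}\sim_71\quad\text{for every triangle }xyz,\qquad e_{xy}e_{yx}\sim_71\quad\text{for every edge }xy .
\end{equation}
The second relation is (R2). For the first, the loop $\beta=g_{xy}g_{yz}g_{zx}$ has length at most $3r_0/10\le0.03$, so it lies in $B(g(x),r_0)$ and contracts through the loops $\exp(s\exp^{-1}\beta)$, $\exp=\exp_{g(x)}$, of length at most $\frac94\cdot0.03\le0.1$. Hence $e_{xy}e_{yz}e_{zx}\sim_{6.03}\tau_x^{-1}\beta\tau_x\sim_{2.1}\tau_x^{-1}\tau_x\sim_21$.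

An \emph{edge path} is a sequence of vertices in which consecutive ones span an edge. Let $\partial=(x_0,x_1,\dots,x_N)$, $x_0=x_N=*$, be the boundary path in the direction of $\sigma$. The \emph{moves} are the replacements $xyz\leftrightarrow xz$ for a triangle $xyz$ and $xyx\leftrightarrow x$ for an edge $xy$. The path $\partial$ can be transformed into the trivial path $(*)$ by finitely many moves. Indeed, in a simply connected simplicial complex every closed edge path reduces to the trivial one by inserting and deleting backtracks $xyx$ and triangle boundaries $xyzx$ (the edge-path description of $\pi_1$), and $xyzx\leftrightarrow xzx\leftrightarrow x$. Finally, let $\sigma[i,j]$ be the arc of $\sigma$ from $x_i$ to $x_j$, and close initial and terminal arcs with spokes: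
\[
\sigma^{(i)}=\sigma[0,i]\,\tau_{x_i},\qquad \sigma_{(i)}=\tau_{x_i}^{-1}\sigma[i,N].
\]
Then $\sigma^{(0)}=1=\sigma_{(N)}$ and $\sigma^{(N)}=\sigma$ up to parametrization. We call all of this a \emph{fine disk} for $\sigma$.

\subsection{Short loops have no nontrivial representation}

\begin{lemma}\label{lem:rep}
Let $A$ be a group and $\psi$ a map from the set of short loops to $A$ such that $\psi(1)=1$ and $\psi(\sigma)\psi(\sigma')\psi(\sigma'')=1$ whenever $\sigma\sigma'\sigma''\sim_{10}1$. Then $\psi\equiv1$.
\end{lemma}

Without simple connectivity the lemma fails: take for $\psi(\sigma)$ the class of $\sigma$ in $\pi_1(M,p)$. The proof shows why short loops have length up to $3$: half of such a loop, closed by a spoke, has length about $2.5$ and is again short.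

\begin{proof}
The triple $(\sigma,\sigma^{-1},1)$ gives $\psi(\sigma^{-1})=\psi(\sigma)^{-1}$. Let $\sigma$ be a short loop with a fine disk, and write $\psi_{xy}=\psi(e_{xy})$. By \eqref{eq:tri}, $\psi_{xy}\psi_{yx}=1$ and $\psi_{xy}\psi_{yz}=\psi_{zx}^{-1}=\psi_{xz}$ for triangles. So the product of the $\psi_{xy}$ along an edge path is invariant under moves, and $\prod_{i=0}^{N-1}\psi_i=1$, where $\psi_i=\psi_{x_ix_{i+1}}$ and the product is taken in increasing order of $i$.

It remains to see that this product is $\psi(\sigma)$. Let $h$ be the largest index with $L(\sigma[0,h])\le1.51$. Either $h=N$, or $L(\sigma[0,h])>1.5$ because arcs have length at most $0.01$; in both cases $L(\sigma[h,N])\le1.51$. So $\sigma^{(i)}$ for $i\le h$ and $\sigma_{(i)}$ for $i\ge h$ are short, of length at most $2.51$. Each of the loops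
\[
\sigma^{(i)}e_{x_ix_{i+1}}(\sigma^{(i+1)})^{-1}\ \ (i<h),\qquad e_{x_ix_{i+1}}\sigma_{(i+1)}\sigma_{(i)}^{-1}\ \ (i\ge h),\qquad \sigma^{(h)}\sigma_{(h)}\sigma^{-1}
\]
cancels completely by (R2) and has length at most $8.02$, so it is $\sim_{10}1$. Hence $\psi(\sigma^{(i+1)})=\psi(\sigma^{(i)})\psi_i$ for $i<h$, $\psi(\sigma_{(i)})=\psi_i\psi(\sigma_{(i+1)})$ for $i\ge h$, and
\[
\psi(\sigma)=\psi(\sigma^{(h)})\,\psi(\sigma_{(h)})=\prod_{i<h}\psi_i\cdot\prod_{i\ge h}\psi_i=1 .\qedhere
\]
\end{proof}

\subsection{Geodesic words}

A word $w$ is \emph{$T$-geodesic}, where $T\ge3|w|$, if it is not $\sim_T$ to a word with fewer letters. In a finitely generated group, geodesic words of every length exist exactly when the group is infinite. The next lemma says that the failure of $(\mathrm C_J)$ forces infinite behavior at all scales below $J$.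

\begin{lemma}\label{lem:geoword}
Suppose that $(\mathrm C_J)$ fails. If $l\ge1$, $T\ge3l$ and $T+9l+30\le J$, then there is a $T$-geodesic word with $l$ letters.
\end{lemma}

We argue by contradiction. If every $l$-letter word can be shortened, we read the letters along an edge path in a fine disk and shorten as we go, so that every edge path, however long, is assigned a word with fewer than $l$ letters. The difficulty is to compare the words of two paths that differ by one move. If words $b\sim_Sb'$ are both extended by a letter and shortened, (R1) relates the results only at level $S+3$, and the number of later letters is uncontrolled. The remedy is to follow the loop $bb'^{-1}$ instead: one step changes it by a deformation at a level that does not depend on the past.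

\begin{proof}
Suppose that every word $w$ with $l$ letters is $\sim_T$ to a chosen word $\operatorname{red}(w)$ with at most $l-1$ letters, and put $\operatorname{red}(w)=w$ if $|w|\le l-1$. Let $\sigma$ be a short loop with a fine disk and put $a_{xy}=\overline{e_{xy}}$. By (R3) and \eqref{eq:tri},
\begin{equation}\label{eq:atri}
a_{xy}a_{yz}a_{xz}^{-1}\sim_{10}1\ \text{ for triangles},\qquad a_{xy}a_{yx}\sim_{10}1\ \text{ for edges}.
\end{equation}
For an edge path $\pi=(y_0=*,y_1,\dots)$ define $r_0=\emptyset$ and $r_{i+1}=\operatorname{red}(r_ia_{y_iy_{i+1}})$. Then $|r_i|\le l-1$, so $L(r_i)\le3l-3$, and $r_{i+1}\sim_Tr_ia_{y_iy_{i+1}}$. Let $r(\pi)$ be the last of these words.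

\emph{Claim 1: if closed edge paths $\pi,\pi'$ at $*$ differ by one move, then $r(\pi)\sim_{T+9l+20}r(\pi')$.} Let $\pi$ be the longer path, let $r$ be the common word at the vertex $x$ where the modified part begins, and let $b_0,b_0'$ be the words of $\pi,\pi'$ at the end of the modified part. In both types of move $b_0$ arises from $r$ by two steps. For $xyz\leftrightarrow xz$ we have $b_0\sim_{T+3}ra_{xy}a_{yz}$ and $b_0'\sim_Tra_{xz}$, so by (R1), \eqref{eq:atri} and (R2)
\[
b_0b_0'^{-1}\sim_{T+3l+3}ra_{xy}a_{yz}b_0'^{-1}\sim_{T+3l+6}r\,a_{xy}a_{yz}a_{xz}^{-1}\,r^{-1}\sim_{6l+10}rr^{-1}\sim_{6l}1 .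
\]
For $xyx\leftrightarrow x$ we have $b_0\sim_{T+3}ra_{xy}a_{yx}$ and $b_0'=r$, so
\[
b_0b_0'^{-1}\sim_{T+3l+3}r\,a_{xy}a_{yx}\,r^{-1}\sim_{6l+10}rr^{-1}\sim_{6l}1 .
\]
In both cases $b_0b_0'^{-1}\sim_{T+6l+20}1$. Let $b_j,b_j'$ be the words at the subsequent common vertices. Then $b_{j+1}\sim_Tb_ja$ and $b'_{j+1}\sim_Tb'_ja$ with the same letter $a$, so
\[
b_{j+1}b_{j+1}'^{-1}\sim_{T+3l}b_ja\,b_{j+1}'^{-1}\sim_{T+3l}b_jaa^{-1}b_j'^{-1}\sim_{6l}b_jb_j'^{-1}.
\]
All these levels are at most $T+6l+20$, whatever $j$ is, so $r(\pi)r(\pi')^{-1}\sim_{T+6l+20}1$. Therefore $r(\pi)\sim_{9l}r(\pi)r(\pi')^{-1}r(\pi')\sim_{T+9l+20}r(\pi')$.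

\emph{Claim 2: $r(\partial)\sim_{T+20}\sigma$.} The same device applies, with $\sigma^{(j)}$, of length at most $4$, in the role of $b_j'$. Let $r_j$ be the words along $\partial$, $e=e_{x_jx_{j+1}}$ and $a=\bar e$. The loop $e(\sigma^{(j+1)})^{-1}$ cancels to $(\sigma^{(j)})^{-1}$, so
\[
r_{j+1}(\sigma^{(j+1)})^{-1}\sim_{T+4}r_ja(\sigma^{(j+1)})^{-1}\sim_{3l+10}r_je(\sigma^{(j+1)})^{-1}\sim_{3l+10}r_j(\sigma^{(j)})^{-1}.
\]
As $r_0=\emptyset$, $\sigma^{(0)}=1$ and $3l\le T$, we get $r(\partial)\sigma^{-1}\sim_{T+10}1$, and then $r(\partial)\sim_{3l+6}r(\partial)\sigma^{-1}\sigma\sim_{T+13}\sigma$.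

Since $\sim_{T+9l+20}$ is transitive, Claim 1 applied along a sequence of moves from $\partial$ to $(*)$ gives $r(\partial)\sim_{T+9l+20}\emptyset$. With Claim 2, $\sigma\sim_J1$. As $\sigma$ was arbitrary, $(\mathrm C_J)$ holds, a contradiction.
\end{proof}

\section{The linear count and a first improvement}\label{sec:soft}

Prefixes of a geodesic word are far apart. Around suitably spaced prefixes we can place disjoint copies of a ball.

\begin{lemma}\label{lem:linear}
Let $w$ be a $T$-geodesic word with $l$ letters, let $r\ge1$, and let $3l+3r\le T'\le T-3l-3r$. Then $V_{l+r}(T')\ge\frac l{3r}V_r(T'+3l)$.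
\end{lemma}

\begin{proof}
Let $w_i$ be the prefix of $w$ with $i$ letters. It is $(T-3l)$-geodesic: a shortening of $w_i$ at level $T-3l$ gives by (R1) a shortening of $w$ at level $T$. Let $b$ run through representatives with $|b|\le r$ of the $V_r(T'+3l)$ classes at level $T'+3l$, and let $0\le j\le\lfloor l/3r\rfloor$. The words $w_{3rj}b$ have at most $l+r$ letters, and there are more than $l/3r$ values of $j$. We show that these words are pairwise inequivalent at level $T'$. Suppose $w_{3rj}b\sim_{T'}w_{3rj'}b'$ with $j\ge j'$. If $j>j'$, then
\[
w_{3rj}\sim_{3l+6r}w_{3rj}bb^{-1}\sim_{T'+3r}w_{3rj'}b'b^{-1},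
\]
where $3l+6r\le T'+3r\le T-3l$, and the last word has at most $3rj'+2r<3rj$ letters. This contradicts the first remark. If $j=j'$, put $v=w_{3rj}$. Then $b\sim_{6l+3r}v^{-1}vb\sim_{T'+3l}v^{-1}vb'\sim_{6l+3r}b'$ with $6l+3r\le T'+3l$, so $b=b'$.
\end{proof}

\begin{proposition}\label{prop:linear}
If $(\mathrm C_J)$ fails and $J\ge1000$, there are at least $\frac J{150}V_1(J/2)$ geodesics from $p$ to $q$ of length at most $J$.
\end{proposition}

\begin{proof}
Put $T=J/2$, $T'=J/4$, $l=\lfloor J/40\rfloor$, $r=1$. Then $3l\le0.075J\le T$ and $T+9l+30\le0.725J+30\le J$, so Lemma~\ref{lem:geoword} gives a $T$-geodesic word with $l$ letters. Also $3l+3\le0.075J+3\le T'\le0.425J-3\le T-3l-3$. By Lemma~\ref{lem:linear}, $V_{l+1}(J/4)\ge\frac l3V_1(J/4+3l)\ge\frac J{150}V_1(J/2)$, because $l\ge J/40-1\ge J/50$ and $J/4+3l\le J/2$. Since $3(l+1)+1\le0.075J+4<J/4-1$, Lemma~\ref{lem:words} applies.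
\end{proof}

With $V_1\ge1$ this is the linear count. Taking $J=\max(1000,150k)$, we get $k$ geodesics of length at most $J$ if $(\mathrm C_J)$ fails and, by Proposition~\ref{prop:LS}, of length at most $8nkJ$ if it holds. So the quadratic bound
\begin{equation}\label{eq:F0}
F_0(k)=8nk\max(1000,150k)
\end{equation}
is always valid. To improve it we show that the factor $V_1(J/2)$ tends to infinity with $J$, uniformly in $M$. If there are few classes of short loops, there are few possible patterns of relations among them. Each pattern presents the trivial group by Lemma~\ref{lem:rep}, and a proof of triviality uses words of bounded length, which bounds the level needed to contract all short loops.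

\begin{lemma}\label{lem:finite}
For every integer $B\ge1$ there is $J_0(B)<\infty$, independent of $M$, $p$ and $n$, such that if $(\mathrm C_J)$ fails, $J\ge20$ and $V_1(J/2)\le B$, then $J\le J_0(B)$.
\end{lemma}

\begin{proof}
Consider all presentations
\[
\langle x_1,\dots,x_b\mid x_1,\ x_ix_jx_k\ ((i,j,k)\in\mathcal R)\rangle,\qquad 1\le b\le B,\quad\mathcal R\subset\{1,\dots,b\}^3 .
\]
There are finitely many. In each one that presents the trivial group, every $x_i$ can be reduced to the empty word by finitely many insertions and deletions of $x_j^{\pm1}x_j^{\mp1}$, of relators and of inverses of relators. Choose such reductions and let $W(B)$ bound the lengths of all words that occur in them. It depends on $B$ only.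

Now let $M,p,J$ be as in the statement. Number the $\sim_{J/2}$-classes of short loops by $1,\dots,b$, with the constant loop in class $1$. Every short loop is $\sim_4$ to a letter, so $b=V_1(J/2)\le B$. Let $\mathcal R$ be the set of $(i,j,k)$ for which there are short loops $\sigma,\sigma',\sigma''$ in the classes $i,j,k$ with $\sigma\sigma'\sigma''\sim_{10}1$, and let $\Gamma$ be the group with the resulting presentation. The map that sends a loop of class $i$ to $x_i\in\Gamma$ satisfies the hypotheses of Lemma~\ref{lem:rep}, so $\Gamma$ is trivial. Realize $x_i^{\pm1}$ by $\sigma_i^{\pm1}$, where $\sigma_i$ is a short loop of class $i$ and $\sigma_1=1$. For $(i,j,k)\in\mathcal R$, with $\sigma,\sigma',\sigma''$ as above, $\sigma_i\sigma_j\sigma_k\sim_{J/2+6}\sigma\sigma'\sigma''\sim_{10}1$. By (R1) and (R2), every step of the chosen reductions is realized at level $S=J/2+6+3W(B)$. So each $\sigma_i$, and hence each short loop, is $\sim_S1$. Since $(\mathrm C_J)$ fails, $J<S$, that is, $J<6W(B)+12=:J_0(B)$.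
\end{proof}

\begin{remark}\label{rem:fixed}
For fixed $M$ and $p$ put $B=V_1(10)$. Then $V_1(J/2)\le B$ for all $J\ge20$, so $(\mathrm C_J)$ holds for $J>\max(20,J_0(B))$, and by Proposition~\ref{prop:LS} the lengths of the $k$ shortest geodesics grow at most linearly in $k$. The problem is thus entirely one of uniformity: superlinear growth of the optimal $f(n,k)$ could only come from manifolds that change with $k$.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $k\ge1$, and let $B\ge1$ be an integer such that $J=150k/B$ exceeds both $1000$ and $J_0(B)$. If $(\mathrm C_J)$ holds, Proposition~\ref{prop:LS} gives $k$ geodesics of length at most $8nkJ=1200nk^2/B$. If it fails, then $V_1(J/2)>B$ by Lemma~\ref{lem:finite}, and Proposition~\ref{prop:linear} gives at least $\frac J{150}B=k$ geodesics of length at most $J\le1200nk^2/B$. Let $\varphi(k)$ be the minimum of $F_0(k)$ from \eqref{eq:F0} and of the finitely many numbers $1200nk^2/B$ with $B$ as above. Then $\varphi$ satisfies the hypothesis of Proposition~\ref{prop:cover}. Every fixed $B$ is allowed for all large $k$, so $\limsup\varphi(k)/k^2\le1200n/B$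 for every $B$, and $\varphi(k)/k^2\to0$. Proposition~\ref{prop:cover}(a) completes the proof.
\end{proof}

\section{The quadratic count}\label{sec:quad}

The number $J_0(B)$ comes from a finiteness argument, so the last proof gives no rate. We now obtain one.

\begin{proposition}\label{prop:quad}
If $(\mathrm C_J)$ fails and $J\ge1000$, there are at least $10^{-17}J^2$ geodesics from $p$ to $q$ of length at most $J$.
\end{proposition}

Simple connectivity cannot be dropped here. On the round projective space of diameter $1$ the projective lines are noncontractible loops of length $2$, so $(\mathrm C_J)$ fails for all $J$; yet for $q\neq p$ all geodesics from $p$ to $q$ run along one line, and at most $J+2$ of them have length at most $J$.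

\subsection{A model: growth of groups}\label{sub:groupmodel}

The mechanism can be seen in an honest group. Let $G$ be generated by a finite symmetric set, with word norm $\|\cdot\|$. Suppose that $G$ has no nontrivial homomorphism to $\mathbb Z$ or to the symmetric group of a finite set (the analog of Lemma~\ref{lem:rep}), and that a generator $u$ satisfies $\|u^i\|=|i|$ for all $i\in\mathbb Z$. Then the ball of radius $2r$ has at least $(r+1)(2r+1)$ elements. Indeed, let $H=\langle u\rangle\cong\mathbb Z$. If $G/H$ were finite, the action of $G$ on it would be trivial, so $G=H\cong\mathbb Z$, which is excluded. So $G/H$ is infinite, and the norm of a coset, the least norm of its elements, is unbounded. Left multiplication by a generator changes it by at most $1$, so for each $\rho\ge0$ there is $y_\rho$ with $\|y_\rho\|=\rho$ whose coset has norm $\rho$. The elements $y_\rho u^i$ with $0\le\rho\le r$, $|i|\le r$ are distinct and have norm at most $2r$.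

Three things must be supplied. First, a range of word lengths in which words modulo $\sim$ behave like a group (Sections~\ref{sub:stable} and~\ref{sub:local}). Second, the element $u$: if all spheres of radius $m$ have more than $m$ elements, growth is already quadratic, and otherwise a long geodesic word has so few subwords that it is periodic (Section~\ref{sub:period}). Third, $u$ is then a word of $t\ge 1$ letters, and the count above yields only about $r^2/t$ elements. The loss is recovered as in Lemma~\ref{lem:linear}: we space $\rho$ and the powers of $u$ at distance comparable to a radius $\nu\ge t$ whose ball has at least $\nu^2/2$ elements, and attach a copy of this ball to each point (Sections~\ref{sub:coset} and~\ref{sub:count}).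

\subsection{Stable levels}\label{sub:stable}

Multiplication raises the level. This is harmless if raising the level by a multiple of the word length creates no new relations.

\begin{definition}\label{def:stable}
Let $s\ge1$ be an integer. A level $T$ is \emph{$s$-stable} if every word $h$ with $|h|\le s$ and $h\sim_{T+20s}1$ satisfies $h\sim_T1$.
\end{definition}

Instability is itself a source of classes.

\begin{lemma}\label{lem:unstable}
Let $S\ge9s$. If none of the levels $S+3s$, $S+29s$, $S+55s$ is $s$-stable, then $V_{2s}(S)\ge4V_s(S+78s)$.
\end{lemma}

\begin{proof}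
Let $S_-\ge9s$, $T=S_-+3s$, $S_+=S_-+26s=T+23s$, and suppose that $T$ is not $s$-stable. We show
\begin{equation}\label{eq:split}
V_{2s}(S_-)\ge V_{2s}(S_+)+V_s(S_+).
\end{equation}
Take $h$ with $|h|\le s$, $h\sim_{T+20s}1$, $h\not\sim_T1$, and let $|b|\le s$. Then $bh\sim_{S_+}b$ by (R1). But $bh\not\sim_{S_-}b$, since otherwise $h\sim_{9s}b^{-1}bh\sim_{S_-+3s}b^{-1}b\sim_{6s}1$, so $h\sim_T1$. Thus, among words with at most $2s$ letters, each of the $V_s(S_+)$ classes at level $S_+$ that contain a word with at most $s$ letters consists of at least two classes at level $S_-$. This is \eqref{eq:split}. Applying it with $S_-=S,\ S+26s,\ S+52s$ and using monotonicity, we get $V_{2s}(S)\ge V_{2s}(S+78s)+3V_s(S+78s)\ge4V_s(S+78s)$.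
\end{proof}

Three levels are used because a factor $4$ for each doubling of the length is exactly quadratic growth. At a stable level we shall prove:

\begin{lemma}\label{lem:stable}
Suppose that $(\mathrm C_J)$ fails, $T$ is $s$-stable, $10s\le T\le0.58J$ and $s\le J/2000$. Then $V_s(T)\ge10^{-9}s^2$.
\end{lemma}

\begin{proof}[Proof of Proposition~\ref{prop:quad} from Lemmas~\ref{lem:unstable} and~\ref{lem:stable}]
Let $R=2^\mu$, $\mu\ge0$, with $R\le J/1000<2R$. For $0\le j<\mu$ put $s_j=R/2^{j+1}$, and define $S_0=J/2$, $S_{j+1}=S_j+78s_j$. Then $s_j\le J/2000$, and all $S_j$ lie in $[J/2,\,J/2+78R]\subset[0.5J,0.58J]$; in particular $S_j\ge10s_j$. Call $j$ \emph{stable} if one of the levels $S_j+3s_j$, $S_j+29s_j$, $S_j+55s_j$ is $s_j$-stable. If $j$ is not stable, Lemma~\ref{lem:unstable} gives $V_{R/2^j}(S_j)\ge4V_{R/2^{j+1}}(S_{j+1})$. If no $j<\mu$ is stable, then $V_R(J/2)\ge4^\mu V_1(S_\mu)\ge R^2$. Otherwise let $j$ be the least stable index, $s=s_j$, and $T\in[S_j,S_{j+1}]$ an $s$-stable level. Then by Lemma~\ref{lem:stable}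
\[
V_R(J/2)\ge4^jV_{2s}(S_j)\ge4^jV_s(T)\ge4^j\cdot10^{-9}\frac{R^2}{4^{j+1}}=\tfrac14\,10^{-9}R^2 .
\]
In both cases $V_R(J/2)\ge\frac14 10^{-9}(J/2000)^2\ge10^{-17}J^2$. Since $3R+1\le 0.003J+1<J/2-1$, Lemma~\ref{lem:words} finishes the proof.
\end{proof}

\subsection{The local group}\label{sub:local}

The rest of the section, up to Section~\ref{sub:count}, proves Lemma~\ref{lem:stable}. If $s<1000$, then $10^{-9}s^2<1\le V_s(T)$. So let $s\ge1000$ and put $\lambda=\lfloor s/1000\rfloor\ge s/2000$. Call a word \emph{small} if it has at most $500\lambda\le s/2$ letters. For small words define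
\[
v\equiv w\iff v\sim_{T+15s}w .
\]
This is an equivalence relation, $v\equiv w$ implies $v^{-1}\equiv w^{-1}$, and $v\sim_Sw$ with $S\le T+15s$ implies $v\equiv w$. Stability makes it a congruence.

\begin{lemma}\label{lem:local}
\begin{itemize}
\item[(a)] If $v\equiv w$ and the words $xvy$, $xwy$ are small, then $xvy\equiv xwy$.
\item[(b)] If $xvv^{-1}y$ is small, then $xvv^{-1}y\equiv xy$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By (R1) and (R2), $vw^{-1}\sim_{T+18s}ww^{-1}\sim_{3s}1$. Since $|vw^{-1}|\le s$, stability gives $vw^{-1}\sim_T1$. Hence $v\sim_{6s}vw^{-1}w\sim_{T+3s}w$, where $6s\le T$: the level has dropped from $T+15s$ to $T+3s$. Now (R1) gives $xvy\sim_{T+6s}xwy$. (b) This is (R2), at level $3s/2\le T$.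
\end{proof}

So we may compute as in a group, multiplying both sides of an equivalence by a word and canceling, as long as all words are small. All words below have at most $100\lambda$ letters. Let $\|v\|$ be the least number of letters of a word $\equiv v$. Then $\|v\|\le|v|$, $\|v^{-1}\|=\|v\|$, and $\|v\|=\|w\|$ if $v\equiv w$. For $r\le 100\lambda$ let $\beta(r)=V_r(T+15s)\le V_r(T)$ be the number of $\equiv$-classes of words with at most $r$ letters. It suffices to prove
\begin{equation}\label{eq:goal}
\beta(3\lambda)\ge\lambda^2/36,
\end{equation}
for then $V_s(T)\ge\beta(3\lambda)\ge s^2/(36\cdot2000^2)\ge10^{-9}s^2$.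

To count classes we choose normal forms. Order $\mathcal A$ and order words by \emph{shortlex}: first by the number of letters, then lexicographically. A word with at most $100\lambda$ letters is \emph{reduced} if it is the shortlex-least word in its $\equiv$-class. The class of each word $v$ with at most $100\lambda$ letters contains exactly one reduced word, which has $\|v\|$ letters. A subword (block of consecutive letters) of a reduced word is reduced: if $v\equiv v'$ with $v'$ smaller than $v$, then $xv'y\equiv xvy$ by Lemma~\ref{lem:local} and $xv'y$ is smaller than $xvy$. Let $\alpha(m)$ be the number of reduced words with exactly $m$ letters, so $\beta(r)=\sum_{m=0}^r\alpha(m)$ and $\alpha(0)=1$.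

If $\alpha(m)\ge m+1$ for all $1\le m\le\lambda$, then $\beta(3\lambda)\ge\beta(\lambda)\ge\lambda^2/2$ and \eqref{eq:goal} holds. So we assume from now on that there is $m\in[1,\lambda]$ with $\alpha(m)\le m$, and we let $\nu$ be the least such $m$. Then
\begin{equation}\label{eq:nu}
\nu\le\lambda,\qquad\alpha(\nu)\le\nu,\qquad\beta(\nu)\ge\sum_{m=0}^{\nu-1}(m+1)\ge\nu^2/2 .
\end{equation}

\subsection{A periodic geodesic word}\label{sub:period}

\begin{lemma}\label{lem:period}
There is a word $u$ with $t$ letters, $1\le t\le\nu$, such that
\begin{equation}\label{eq:norm}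
\|u^i\|=|i|\,t\qquad\text{for all }i\in\mathbb Z\text{ with }|i|t\le78\lambda .
\end{equation}
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:geoword} with level $T+15s$ and $l=80\lambda$. Its hypotheses hold: $240\lambda\le s\le T$, and $T+15s+720\lambda+30\le T+16s\le0.58J+0.008J\le J$, as $720\lambda+30\le0.72s+30\le s$. This is where the failure of $(\mathrm C_J)$ is used. The resulting word has norm $80\lambda$, so the reduced word $W=W_1\cdots W_{80\lambda}$ in its class has exactly $80\lambda$ letters.

Let $X=80\lambda-\nu+1\ge\nu+1$. For $1\le m\le\nu$ let $\phi(m)$ be the number of distinct $m$-letter subwords of $W$ that start at a position in $[1,X]$; all these fit into $W$. Deleting the last letter maps the subwords counted by $\phi(m+1)$ onto those counted by $\phi(m)$, and subwords of $W$ are reduced. So $\phi(1)\le\dots\le\phi(\nu)\le\alpha(\nu)\le\nu$.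

If $\phi(1)=1$, then $W_1=\dots=W_X$; put $i_0=t=1$. Otherwise $\phi(1)\ge2$, and the sequence cannot be strictly increasing, since that would give $\phi(\nu)\ge\nu+1$. So $\phi(m)=\phi(m+1)$ for some $m<\nu$, and deleting the last letter is a bijection. Hence equal $m$-letter subwords at positions $i,i'\le X$ extend to equal $(m+1)$-letter subwords, and so the $m$-letter subwords at $i+1$ and $i'+1$ are equal. As $\phi(m)\le\nu$, two of the positions $1,\dots,\nu+1$, say $i_0<i_0+t$, carry equal $m$-letter subwords; here $i_0\le\nu$ and $t\le\nu$. By induction the $m$-letter subwords at $i$ and $i+t$ agree whenever $i_0\le i$ and $i+t\le X$; in particular $W_i=W_{i+t}$.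

In both cases $W_{i_0}\cdots W_X$ has period $t\le\nu$ and at least $80\lambda-2\nu+2\ge78\lambda$ letters. Let $u$ consist of its first $t$ letters. For $0\le it\le78\lambda$ the word $u^i$ is a subword of $W$, so it is reduced and $\|u^i\|=it$. Negative $i$ follow by inversion.
\end{proof}

By Lemma~\ref{lem:local}(b), $u^iu^j\equiv u^{i+j}$ whenever the left side is small. In the final count, a coincidence between two words in the same coset will exhibit a conjugate of a power of $u$ with small norm. This is excluded by taking powers: conjugation changes a norm by a bounded amount, while $\|u^i\|$ grows linearly.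

\begin{lemma}\label{lem:conj}
If $|y|\le\lambda$ and $0<|i|t\le10\lambda$, then $\|yu^iy^{-1}\|\ge|i|t/2$.
\end{lemma}

\begin{proof}
By inversion we may take $i>0$. Suppose $z\equiv yu^iy^{-1}$ with $|z|<it/2\le5\lambda$, and put $m=\lfloor40\lambda/(it)\rfloor$. By induction $z^j\equiv yu^{ij}y^{-1}$ for $1\le j\le m$: if $j+1\le m$, then
\[
z^{j+1}\equiv z\,yu^{ij}y^{-1}\equiv yu^iy^{-1}\,yu^{ij}y^{-1}\equiv yu^{i(j+1)}y^{-1},
\]
and these words have at most $20\lambda$, $47\lambda$, $44\lambda$, $42\lambda$ letters. Hence $y^{-1}z^my\equiv y^{-1}yu^{im}y^{-1}y\equiv u^{im}$. Since $imt\le40\lambda$, \eqref{eq:norm} gives $imt\le2\lambda+m|z|\le2\lambda+imt/2$, so $imt\le4\lambda$. But $imt>40\lambda-it\ge30\lambda$.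
\end{proof}

\subsection{Cosets of $u$}\label{sub:coset}

We now carry out the argument of Section~\ref{sub:groupmodel} in the local group. Call an integer $i$ \emph{moderate} if $|i|t\le10\lambda$. Exponents could grow under composition; the following observation keeps them moderate. If $|y|,|y'|\le\rho\le\lambda$, $i$ is moderate and $y\equiv y'u^i$, then $y'^{-1}y\equiv y'^{-1}y'u^i\equiv u^i$, so by \eqref{eq:norm}
\begin{equation}\label{eq:small}
|i|\,t\le2\rho\le2\lambda .
\end{equation}
A sum of up to five exponents satisfying \eqref{eq:small} is moderate.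

\begin{lemma}\label{lem:coset}
For every integer $0\le\rho\le\lambda$ there is a word $y_\rho$ with $\rho$ letters that is not $\equiv yu^i$ for any word $y$ with $|y|<\rho$ and any moderate $i$.
\end{lemma}

\begin{proof}
For $\rho=0$ take $y_0=\emptyset$. Suppose that the statement fails for some $\rho\ge1$. Then
\begin{equation}\label{eq:fold}
\text{every word with at most $\rho$ letters is $\equiv y'u^i$ with $|y'|\le\rho-1$ and $i$ moderate}
\end{equation}
(for words with fewer than $\rho$ letters take $i=0$).

\emph{The finite coset space.} For words with at most $\rho-1$ letters put $y\approx y'$ if $y\equiv y'u^i$ for some moderate $i$. This relation is reflexive. It is symmetric, since $y\equiv y'u^i$ gives $yu^{-i}\equiv y'$. It is transitive, since $y\equiv y'u^i$ and $y'\equiv y''u^j$ give $y\equiv y''u^{i+j}$, and $i+j$ is moderate by \eqref{eq:small}. Let $Y$ be the finite set of classes $[y]$.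

\emph{The action.} For a short loop $\sigma$ and $|y|\le\rho-1$ write $\bar\sigma y\equiv y'u^i$ as in \eqref{eq:fold} and put $\pi(\sigma)[y]=[y']$. This is well defined. Let $y_1\equiv y_2u^j$, $\bar\sigma y_1\equiv y_1'u^{i_1}$ and $\bar\sigma y_2\equiv y_2'u^{i_2}$ with moderate exponents, which then satisfy \eqref{eq:small}. We get
\[
y_1'\equiv\bar\sigma y_1u^{-i_1}\equiv\bar\sigma y_2u^ju^{-i_1}\equiv y_2'u^{i_2}u^ju^{-i_1}\equiv y_2'u^{i_2+j-i_1},
\]
so $y_1'\approx y_2'$. Next let $\sigma\sigma'\sigma''\sim_{10}1$. By (R3), $\bar\sigma\bar\sigma'\bar\sigma''\sim_{10}1$ (where $\bar\sigma'$, $\bar\sigma''$ are the letters chosen for $\sigma'$, $\sigma''$), so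
\begin{equation}\label{eq:letters}
\bar\sigma\bar\sigma'\bar\sigma''\equiv\emptyset .
\end{equation}
With $\bar\sigma''y\equiv y_1u^{i_1}$, $\bar\sigma'y_1\equiv y_2u^{i_2}$, $\bar\sigma y_2\equiv y_3u^{i_3}$ as in \eqref{eq:fold} we obtain
\[
y\equiv\bar\sigma\bar\sigma'\bar\sigma''y\equiv\bar\sigma\bar\sigma'y_1u^{i_1}\equiv\bar\sigma y_2u^{i_2}u^{i_1}\equiv y_3u^{i_1+i_2+i_3},
\]
so $[y_3]=[y]$, that is, $\pi(\sigma)\pi(\sigma')\pi(\sigma'')=\mathrm{id}$. Since $\bar1\sim_41$, we have $\bar1\equiv\emptyset$, $\bar1y\equiv y$ and $\pi(1)=\mathrm{id}$. The triples $(\sigma,\sigma^{-1},1)$ and $(\sigma^{-1},\sigma,1)$ show that each $\pi(\sigma)$ is a bijection. Lemma~\ref{lem:rep} with $A=\operatorname{Sym}(Y)$ gives $\pi(\sigma)=\mathrm{id}$ for all $\sigma$.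

\emph{The map to $\mathbb Z$.} Apply this to $[\emptyset]$: we have $\bar\sigma\equiv y'u^i$ with $y'\approx\emptyset$, that is $y'\equiv u^j$, and $i,j$ satisfy \eqref{eq:small}. So $\bar\sigma\equiv u^{\chi(\sigma)}$ with $|\chi(\sigma)|t\le4\lambda$. The integer $\chi(\sigma)$ is unique, since $u^i\equiv u^{i'}$ with $|i|t,|i'|t\le4\lambda$ gives $u^{i-i'}\equiv\emptyset$ and $i=i'$ by \eqref{eq:norm}. In particular $\chi(1)=0$. If $\sigma\sigma'\sigma''\sim_{10}1$, then \eqref{eq:letters} gives $u^{\chi(\sigma)+\chi(\sigma')+\chi(\sigma'')}\equiv\emptyset$ with a word of at most $12\lambda$ letters, so the sum vanishes by \eqref{eq:norm}. Lemma~\ref{lem:rep} with $A=\mathbb Z$ gives $\chi\equiv0$. Thus every letter $a=\bar a$ is $\equiv\emptyset$. Deleting the letters of $u$ one at a time, we get $u\equiv\emptyset$, contradicting $\|u\|=t\ge1$.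
\end{proof}

\subsection{The count}\label{sub:count}

\begin{proof}[Proof of Lemma~\ref{lem:stable}]
It remains to prove \eqref{eq:goal} under the assumption \eqref{eq:nu}. Put $i_0=\lceil5\nu/t\rceil$, so that $5\nu\le i_0t<5\nu+t\le6\nu$. Consider the words
\[
b\,y_{3\nu j}\,u^{mi_0},\qquad b\text{ reduced},\ |b|\le\nu,\quad0\le j\le\lfloor\lambda/3\nu\rfloor,\quad0\le m\le\lfloor\lambda/6\nu\rfloor .
\]
Each of the three factors has at most $\lambda$ letters. The spacings $3\nu$ and $i_0t\ge5\nu$ are chosen so that the quotient of two words $b,b'$, which has at most $2\nu$ letters, can change neither $j$ nor $m$. Suppose $by_{3\nu j}u^{mi_0}\equiv b'y_{3\nu j'}u^{m'i_0}$ with $j\ge j'$, and put $i=(m'-m)i_0$, so $|i|t\le\lambda$.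
\begin{itemize}
\item If $j>j'$, then $y_{3\nu j}\equiv(b^{-1}b'y_{3\nu j'})u^i$, and the word in parentheses has at most $2\nu+3\nu j'<3\nu j$ letters. This contradicts Lemma~\ref{lem:coset}.
\item If $j=j'$ and $m\ne m'$, then with $y=y_{3\nu j}$ we get $b'^{-1}b\equiv yu^iy^{-1}$. The left side has norm at most $2\nu$, the right side has norm at least $i_0t/2\ge5\nu/2$ by Lemma~\ref{lem:conj}. This is a contradiction.
\item If $j=j'$ and $m=m'$, then $b\equiv b'$, so $b=b'$, both being reduced.
\end{itemize}
So distinct triples $(b,j,m)$ give inequivalent words. There are $\beta(\nu)\ge\nu^2/2$ choices of $b$, more than $\lambda/3\nu$ of $j$ and more than $\lambda/6\nu$ of $m$. Hence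
\[
\beta(3\lambda)\ge\frac{\nu^2}2\cdot\frac\lambda{3\nu}\cdot\frac\lambda{6\nu}=\frac{\lambda^2}{36}.\qedhere
\]
\end{proof}

This completes the proof of Proposition~\ref{prop:quad}.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $M$ be simply connected of diameter $1$ and take $J=10^9\sqrt k$. If $(\mathrm C_J)$ fails, Proposition~\ref{prop:quad} gives at least $10^{-17}J^2=10k$ geodesics of length at most $J$. If it holds, Proposition~\ref{prop:LS} gives $k$ geodesics of length at most $8nkJ=8\cdot10^9nk^{3/2}$. So $\varphi(k)=Ck^{3/2}$ with $C=8\cdot10^9n$ satisfies the hypothesis of Proposition~\ref{prop:cover}. By part (b) of that proposition there is an admissible function bounded by $6Ck^{3/2}=4.8\cdot10^{10}nk^{3/2}\le10^{11}nk^{3/2}$, and a function that dominates an admissible one is admissible.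
\end{proof}

\begin{thebibliography}{9}

\bibitem{FHT}
F\'elix, Halperin, Thomas, \emph{Rational Homotopy Theory}.

\bibitem{LG}
\emph{Length of Geodesics and Quantitative Morse Theory on Loop Spaces},
\texttt{https://archive.mpim-bonn.mpg.de/id/eprint/834/1/preprint\_2009\_72.pdf}

\end{thebibliography}
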